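# The sharp threshold for recovering a planted $k$-factor

All logarithms are natural and all limits are as $n\to\infty$. Throughout, $k\ge 1$ is a fixed integer, $d>0$ is a fixed real, and $\mathcal P,\mathcal Q$ are fixed probability distributions; none of these depends on $n$. We always take $n\ge\max(d,k+1)$ with $kn$ even. A graph on a fixed vertex set is identified with its edge set, so $H\setminus H'$ and $H\Delta H'$ are sets of edges.

## 1. Weights, $k$-factors, alternating cycles, and entropy

**Definition (Bhattacharyya coefficient).** Let $\mathcal P,\mathcal Q$ have densities $p,q$ with respect to a common measure $\mu$. Put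
$$B=B(\mathcal P,\mathcal Q)=\int\sqrt{pq}\,\mathrm d\mu .$$

By Cauchy–Schwarz $0\le B\le 1$. We have $B=1$ when $\mathcal P=\mathcal Q$ and $B=0$ when the two distributions are mutually singular. For example, if $\mathcal P=N(a,1)$ and $\mathcal Q=N(0,1)$ with $a\ge 0$, completing the square in $\frac14\big((w-a)^2+w^2\big)=\frac12(w-\frac a2)^2+\frac{a^2}8$ gives $B=e^{-a^2/8}$.

**Definition (log-likelihood ratio).** Put $f=\log(p/q)\in[-\infty,\infty]$, with $f=0$ where $p=q=0$.

In the Gaussian example $f(w)=aw-\frac{a^2}2$. A $\mathcal Q$-sample has $q>0$ almost surely, hence $f<\infty$. A $\mathcal P$-sample has $p>0$ almost surely, hence $f>-\infty$.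

**Definition ($k$-factor).** A $k$-factor of the complete graph $K_n$ is a $k$-regular spanning subgraph. For $k=1$ it is a perfect matching. For $k=2$ it is a disjoint union of cycles covering all vertices.

**Definition (alternating cycle, flip).** Fix a $k$-factor $H_0$ and a graph $G\supset H_0$. Call edges of $H_0$ *planted* and edges of $G\setminus H_0$ *unplanted*. An alternating cycle is a simple cycle in $G$ whose edges are alternately planted and unplanted. Flipping it means replacing $H_0$ by its symmetric difference with the cycle.

Each vertex of the cycle loses one planted edge and gains one unplanted edge, so the flip of a $k$-factor is again a $k$-factor. For example, let $k=2$ and let $H_0$ be the hexagon $12,23,34,45,56,61$. If $24,15\in G$, then $1\,2\,4\,5\,1$ is an alternating cycle: $12$ and $45$ are planted, $24$ and $51$ are not. Flipping it produces the two triangles $\{23,34,24\}$ and $\{56,61,15\}$.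

**Definition (permanent).** For an $N\times N$ matrix, $\operatorname{per}(X)=\sum_\sigma\prod_i X_{i\sigma(i)}$, the sum over all permutations of $[N]$.

If $A$ is a $0/1$ matrix with zero diagonal, $\operatorname{per}(I+A)$ counts the permutations $\sigma$ with $A_{i\sigma(i)}=1$ whenever $\sigma(i)\ne i$. For $N=2$ it equals $1+A_{12}A_{21}$. Regarding $A$ as a directed graph, $\operatorname{per}(I+A)$ counts families of vertex-disjoint directed cycles.

**Definition (entropy).** For a discrete $X$, $\mathsf H(X)=\mathbb E[-\log\mathbb P(X=x)|_{x=X}]$. The conditional entropy $\mathsf H(X\mid Y)$ is $\mathbb E[-\log\mathbb P(X=x\mid Y)|_{x=X}]$. Write $h(x)=-x\log x-(1-x)\log(1-x)$ for the entropy of a Bernoulli$(x)$ variable.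

If, given $Y$, the variable $X$ is uniform over $j(Y)$ values, then $\mathsf H(X\mid Y)=\mathbb E\log j(Y)$. We use three textbook facts: the chain rule $\mathsf H(X)+\mathsf H(Y\mid X)=\mathsf H(Y)+\mathsf H(X\mid Y)$ for discrete $X,Y$; subadditivity $\mathsf H(X_1,\dots,X_r)\le\sum\mathsf H(X_i)$; and Gibbs' inequality $\sum_x\mu(x)(-\log\mu(x))\le\sum_x\mu(x)(-\log\nu(x))$ for probability vectors $\mu,\nu$. Finally, the bounds $x\le-\log(1-x)\le x/(1-x)$, multiplied by $1-x$, give
$$x\log\tfrac1x+x-x^2\ \le\ h(x)\ \le\ x\log\tfrac1x+x\qquad(0<x<1).\tag{1}$$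

## 2. The planted $k$-factor model and its conjectured threshold

**Definition (planted $k$-factor model).** The hidden $H^*$ is uniform over all $k$-factors of $K_n$ on $[n]$. The graph $G$ contains every edge of $H^*$, and every other pair is an edge of $G$ independently with probability $d/n$. One observes $G$ and independent weights $(W_e)_{e\in G}$ with $W_e\sim\mathcal P$ if $e\in H^*$ and $W_e\sim\mathcal Q$ otherwise.

For $k=1$ and $n=4$, if $H^*=\{12,34\}$, then $G$ contains $12,34$ and each of $13,14,23,24$ with probability $d/4$. The observer confuses $H^*$ with $\{13,24\}$ only if both $13$ and $24$ are present and the four weights permit it.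

**Definition (almost perfect recovery).** It means that some estimator $\hat H=\hat H(G,W)$ satisfies $\frac1n\mathbb E|\hat H\Delta H^*|\to0$ (along $n$ with $kn$ even).

The estimator $\hat H=\emptyset$ has error $kn/2$ and does not achieve this. If $\mathcal P,\mathcal Q$ are mutually singular, then taking the edges with $p(W_e)>0$ and $q(W_e)=0$ gives error $0$ almost surely.

**Definition (likelihood, posterior, MLE).** For a $k$-factor $H\subset G$ let $L(H)=\prod_{e\in H}p(W_e)\prod_{e\in G\setminus H}q(W_e)$. The maximum likelihood estimator (MLE) is a $k$-factor $\hat H\subset G$ maximizing $L$, with ties broken by a fixed rule.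

Given $H^*=H$, the density of $(G,W)$ is $\mathbf 1\{H\subset G\}(d/n)^{e(G)-kn/2}(1-d/n)^{\binom n2-e(G)}L(H)$. Apart from $\mathbf 1\{H\subset G\}L(H)$ nothing depends on $H$, and the prior is uniform, so
$$\mu(H)=\mathbb P(H^*=H\mid G,W)=\frac{L(H)}{\sum_{H'\subset G}L(H')} .\tag{2}$$
By the remark on $f$, almost surely $L(H^*)>0$ and
$$\frac{L(H)}{L(H^*)}=\exp\Big(\sum_{e\in H\setminus H^*}f(W_e)-\sum_{e\in H^*\setminus H}f(W_e)\Big),\tag{3}$$
where the exponent is well defined in $[-\infty,\infty)$. For example, if $\mathcal P=\mathcal Q$ then all ratios are $1$ and the posterior is uniform over the $k$-factors contained in $G$.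

Now the question. In the planted *matching* model, $M^*$ is a uniform perfect matching of the complete bipartite graph on $[n]\times[n]'$, the other edges appear with probability $d/n$, and the weights are as above. There the theorem of Ding–Wu–Xu–Yang says that $\sqrt d\,B=1$ is the sharp threshold: almost perfect recovery is possible if $\sqrt d\,B<1$ and impossible if $\sqrt d\,B>1$. For the planted $k$-factor model, the setting of Sicuro–Zdeborová, the conjecture [Sicuro–Zdeborová '20] is that the sharp threshold is
$$\sqrt{kd}\,B(\mathcal P,\mathcal Q)=1 .$$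
The problem, as posed in "The Planted Matching Problem: Sharp Threshold and Infinite-order Phase Transition", is whether this extension holds. It does. Put
$$\rho=kdB^2 .$$

**Theorem 1.**
(a) If $\rho<1$, the MLE satisfies $\mathbb E|\hat H\Delta H^*|\le 2\rho/(1-\rho)^2=O(1)$. So almost perfect recovery is possible.
(b) If $\rho>1$, there are $\varepsilon>0$ and $n_0$ such that every estimator has $\mathbb E|\hat H\Delta H^*|\ge\varepsilon n$ for all $n\ge n_0$ with $kn$ even. So almost perfect recovery is impossible.

**Theorem 2.**
(a) If $\rho=1$, the MLE has $\mathbb E|\hat H\Delta H^*|=O(n^{3/4})$. Hence almost perfect recovery is possible if and only if $\sqrt{kd}\,B\le1$.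
(b) If $\rho>1$, the MLE has $\limsup\frac1n\mathbb E|\hat H\Delta H^*|\le 2k\log\rho$.
(c) (Strong converse.) If $\rho>1$, then for every $\tau>0$ there is $\varepsilon>0$ such that for all large $n$ every estimator has $\mathbb P(|\hat H\Delta H^*|\le\varepsilon n)\le\tau$.

The proof is self-contained and does not use the Ding–Wu–Xu–Yang theorem.

## 3. Where the product $kd\,B^2$ comes from

Start with $k=1$, $n=4$, $H^*=\{12,34\}$. The only competitors are $\{13,24\}$ and $\{14,23\}$. Each lies in $G$ with probability $(d/4)^2$. By (3), it beats or ties the truth only if $f(U_1)+f(U_2)-f(V_1)-f(V_2)\ge0$, where $U_i\sim\mathcal Q$, $V_i\sim\mathcal P$ are independent. Markov's inequality for the square root of the likelihood ratio bounds this probability by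
$$\big(\mathbb E_{\mathcal Q}\sqrt{p/q}\big)^2\big(\mathbb E_{\mathcal P}\sqrt{q/p}\big)^2=B^4,\qquad\text{since}\quad \mathbb E_{\mathcal Q}\sqrt{p/q}=\int_{q>0}\sqrt{pq}\,\mathrm d\mu=B=\mathbb E_{\mathcal P}\sqrt{q/p}.$$
So the MLE errs with probability at most $2(d/4)^2B^4=\rho^2/8$. Each swapped pair (one unplanted edge in, one planted edge out) pays a factor $B^2$.

Next, count locally. Stand at a vertex of a large instance and walk alternately along an unplanted edge and then a planted one. There are about $\mathrm{Poisson}(d)$ unplanted edges, and at the far end of each there are $k$ planted edges. So there are on average about $(kd)^\ell$ alternating paths with $\ell$ such pairs. The chance that such a path has total $\sum f(\text{unplanted})-\sum f(\text{planted})\ge0$ is at most $B^{2\ell}$, by the same Markov bound. The expected number of paths along which a swap costs no likelihood is therefore at most about $\rho^\ell$. This is only a heuristic, but it says where to look: when $\rho<1$ we should be able to sum over competitors, and when $\rho>1$ we should grow trees of alternating paths.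

## 4. The union bound for the MLE

**Step 1 (the probability that one competitor wins).** We bound $\mathbb P(\hat H=H)$ for a fixed competitor. Condition on $H^*$ and let $H$ be a $k$-factor with $|H\setminus H^*|=\ell\ge1$. Both graphs have $kn/2$ edges, so $|H^*\setminus H|=\ell$ as well. If $\hat H=H$ then $H\subset G$, which has probability $(d/n)^\ell$, and $L(H)\ge L(H^*)$. Given $H\subset G$, the $2\ell$ relevant weights are independent. So, by Markov's inequality for $\sqrt{L(H)/L(H^*)}$,
$$\mathbb P(\hat H=H\mid H^*)\le\Big(\frac dn\Big)^\ell B^{\ell}B^{\ell}=\Big(\frac{dB^2}n\Big)^\ell .$$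

**Step 2 (the number of competitors).** We count the $H$ with $|H\setminus H^*|=\ell$. The set $H^*\setminus H$ can be chosen in at most $\binom{kn/2}\ell$ ways. Once it is chosen, every vertex has degree $k-\deg_{H\cap H^*}$ both in $H\setminus H^*$ and in $H^*\setminus H$. So $H\setminus H^*$ is a simple graph with a prescribed degree sequence of total degree $2\ell$. Attach to each vertex as many half-edges as its degree; every such graph arises from at least one perfect pairing of the $2\ell$ half-edges, so there are at most $(2\ell-1)!!$ of them. Therefore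
$$\mathbb P(|\hat H\setminus H^*|=\ell)\le\Big(\frac{dB^2}n\Big)^\ell\binom{kn/2}\ell(2\ell-1)!! .\tag{4}$$
For $k=1$, $n=4$, $\ell=2$ the count is $\binom22\cdot3!!=3$: the three perfect matchings on four points. It overcounts by one because it includes the planted matching itself.

**Step 3 (Theorem 1(a)).** We sum (4). Since $(2\ell-1)!!=\frac{(2\ell)!}{2^\ell\ell!}$,
$$\binom{kn/2}\ell(2\ell-1)!!\le\frac{(kn/2)^\ell}{\ell!}\cdot\frac{(2\ell)!}{2^\ell\,\ell!}=\Big(\frac{kn}4\Big)^\ell\binom{2\ell}\ell\le(kn)^\ell ,$$
so $\mathbb P(|\hat H\setminus H^*|=\ell)\le\rho^\ell$. As $|\hat H\Delta H^*|=2|\hat H\setminus H^*|$, for $\rho<1$ we get $\mathbb E|\hat H\Delta H^*|\le2\sum_{\ell\ge1}\ell\rho^\ell=2\rho/(1-\rho)^2$. $\square$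

**Step 4 (a sharper form of (4)).** At and above $\rho=1$ we must keep what Step 3 discarded. From $1-x\le e^{-x}$,
$$\binom{kn/2}\ell=\frac{(kn/2)^\ell}{\ell!}\prod_{i<\ell}\Big(1-\frac{2i}{kn}\Big)\le\frac{(kn/2)^\ell}{\ell!}e^{-\ell(\ell-1)/(kn)} .$$
Next, $\binom{2\ell}\ell\le4^\ell/\sqrt{\pi\ell}$. Indeed $a_\ell=\sqrt\ell\,4^{-\ell}\binom{2\ell}\ell$ has $a_{\ell+1}/a_\ell=\frac{2\ell+1}{2\sqrt{\ell(\ell+1)}}>1$ and tends to $1/\sqrt\pi$ by Stirling's formula. So $(2\ell-1)!!/\ell!=2^{-\ell}\binom{2\ell}\ell\le2^\ell/\sqrt{\pi\ell}$. Inserting both in (4), for $1\le\ell\le kn/2$,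
$$\mathbb P(|\hat H\setminus H^*|=\ell)\le\frac{\rho^\ell}{\sqrt{\pi\ell}}\,e^{-\ell(\ell-1)/(kn)} .\tag{5}$$

**Step 5 (the bound of Theorem 2(a)).** Let $\rho=1$. Since $e^{\ell/(kn)}\le e^{1/2}$ for $\ell\le kn/2$, (5) gives $\mathbb E|\hat H\setminus H^*|\le e^{1/2}\sum_{\ell\ge1}\sqrt\ell\,e^{-\ell^2/(kn)}$. Group the $\ell$ with $j\sqrt{kn}\le\ell<(j+1)\sqrt{kn}$ for $j=0,1,\dots$. Each group has at most $\sqrt{kn}+1\le2\sqrt{kn}$ terms, each at most $\big((j+1)\sqrt{kn}\big)^{1/2}e^{-j^2}$. The sum is at most $2(kn)^{3/4}\sum_j\sqrt{j+1}\,e^{-j^2}=O(n^{3/4})$. With Theorem 1, once part (b) is proved, this yields the "if and only if" in Theorem 2(a). $\square$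

**Step 6 (Theorem 2(b)).** Let $\rho>1$ and $\lambda>k\log\rho$. For $\ell\ge\lambda n$ we have $\ell^2/(kn)\ge\ell\lambda/k$, so the right side of (5) is at most $e^{1/2}e^{-\ell(\lambda/k-\log\rho)}$. This is geometrically small, and $\sum_{\ell\ge\lambda n}\ell e^{1/2}e^{-\ell(\lambda/k-\log\rho)}=o(1)$. Hence $\mathbb E|\hat H\setminus H^*|\le\lambda n+o(1)$ and $\limsup\frac1n\mathbb E|\hat H\Delta H^*|\le2\lambda$. Let $\lambda\downarrow k\log\rho$. $\square$

What remains is Theorem 1(b) and Theorem 2(c).

## 5. Impossibility as a lower bound on posterior entropy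

Set
$$Z=\frac1{\mu(H^*)}=\sum_{H\subset G}\frac{L(H)}{L(H^*)}\ \ge1,\qquad\text{so}\qquad\mathbb E\log Z=\mathsf H(H^*\mid G,W).$$
If some estimator were good, $H^*$ would lie in a small ball around it, and the posterior entropy would be $o(n)$. We make this quantitative.

**Lemma 3.** Let $\hat H$ be a function of $(G,W)$ with $\mathbb E|\hat H\Delta H^*|\le\delta n$, where $0<\delta\le(k+d)/2$ ($\delta$ may depend on $n$). Then
$$\mathbb E\log Z\le\log\Big(\frac{(k+d)n}2+1\Big)+\delta n\Big(1+\log\frac{k+d}{2\delta}\Big).\tag{6}$$

*Proof.* The idea is to compare the posterior with an explicit law concentrated near $\hat H$. Let $e=e(G)$ and $s=|H^*\Delta(\hat H\cap E(G))|$. Since $H^*\subset G$, this set is $(\hat H\Delta H^*)\cap E(G)$, so $s\le|\hat H\Delta H^*|$ and $s\le e$.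

Given $(G,W)$, choose a size uniformly in $\{0,\dots,e\}$, then a uniform subset $S\subset E(G)$ of that size, and let $\nu$ be the law of $(\hat H\cap E(G))\Delta S$. The outcome is $H^*$ exactly when $S=H^*\Delta(\hat H\cap E(G))$, so $\nu(H^*)=\big((e+1)\binom es\big)^{-1}$. Gibbs' inequality, applied conditionally on $(G,W)$ to the posterior $\mu$ and to $\nu$, and then averaged, gives
$$\mathbb E\log Z=\mathbb E[-\log\mu(H^*)]\le\mathbb E[-\log\nu(H^*)]=\mathbb E\log(e+1)+\mathbb E\log\tbinom es .$$
By the standard bound $\binom es\le e^{e\,h(s/e)}$ and (1), $\log\binom es\le\varphi(e,s):=s\log(e/s)+s$, with $\varphi(e,0)=0$; for $s=e$ this reads $0\le e$. On $0\le s\le e$ the function $\varphi$ is jointly concave ($s\log(e/s)$ is the perspective of the concave function $-x\log x$), nondecreasing in $e$, and nondecreasing in $s$, since $\partial_s\varphi=\log(e/s)\ge0$. Moreover $\mathbb Ee\le\frac{kn}2+\binom n2\frac dn\le\frac{(k+d)n}2$ and $\mathbb Es\le\delta n\le\frac{(k+d)n}2$. Jensen's inequality and monotonicity give $\mathbb E\varphi(e,s)\le\varphi(\mathbb Ee,\mathbb Es)\le\varphi\big(\frac{(k+d)n}2,\delta n\big)$,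 the last term of (6). Jensen for $\log$ gives the first. $\square$

**Proposition 4.** Let $\rho>1$. There are $c>0$ and $n_0$ such that for every $n\ge n_0$ with $kn$ even and every fixed $k$-regular graph $H_0$ on $[n]$, $\ \mathbb E[\log Z\mid H^*=H_0]\ge cn$.

**Proposition 4 implies Theorem 1(b).** An estimator using extra independent randomness has an error that is an average over that randomness, so fixing its best value we may take $\hat H$ to be a function of $(G,W)$. Fix $\varepsilon\in(0,\frac{k+d}2]$ with $\varepsilon(1+\log\frac{k+d}{2\varepsilon})<c/2$. If $\mathbb E|\hat H\Delta H^*|\le\varepsilon n$, then (6) with $\delta=\varepsilon$ gives $\mathbb E\log Z<cn$ as soon as $\log(\frac{(k+d)n}2+1)<cn/2$. This contradicts Proposition 4 averaged over $H^*$. So $\mathbb E|\hat H\Delta H^*|>\varepsilon n$ for all large $n$, with a threshold that does not depend on the estimator. $\square$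

The rest of the work is Proposition 4: when $\rho>1$, we must exhibit exponentially many competitors whose likelihoods are not too small compared with that of the truth.

## 6. Three direct attempts, and where each stops

**The first moment of $Z$.** The most obvious move is to compute $\mathbb EZ$, which is easy. Suppose $p$ and $q$ are positive on the same set. Then for $|H\setminus H^*|=\ell$,
$$\mathbb E\Big[\mathbf 1\{H\subset G\}\frac{L(H)}{L(H^*)}\,\Big|\,H^*\Big]=\Big(\frac dn\Big)^\ell\Big(\mathbb E_{\mathcal Q}\frac pq\Big)^\ell\Big(\mathbb E_{\mathcal P}\frac qp\Big)^\ell=\Big(\frac dn\Big)^\ell .$$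
The coefficient $B$ has vanished, so $\mathbb EZ$ cannot detect $\rho$. To see how wrong it is, take $k=1$ and $d>1>dB^2$. There are $\binom{n/2}\ell(\ell-1)!\,2^{\ell-1}$ matchings obtained by flipping one alternating cycle through $\ell\ge 2$ chosen planted edges: $(\ell-1)!/2$ cyclic orders (for $\ell=2$, count directly: $2$ cycles, in agreement) and $2^\ell$ orientations. So
$$\mathbb EZ\ge\Big(\frac dn\Big)^\ell\frac{2^\ell}{2\ell}\prod_{i<\ell}\Big(\frac n2-i\Big)=\frac{d^\ell}{2\ell}\prod_{i<\ell}\Big(1-\frac{2i}n\Big)\ge\frac{\big(d(1-2\ell/n)\big)^\ell}{2\ell},$$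
which is exponentially large in $n$ for $\ell=\lfloor\delta n\rfloor$ with $\delta>0$ small enough that $d(1-2\delta)>1$. Yet here $\rho<1$, the MLE has error $O(1)$ by Theorem 1(a), and (6) with $\delta$ of order $1/n$ gives $\mathbb E\log Z=O(\log n)$. So $\mathbb EZ$ comes from atypical weights, and we really need $\mathbb E\log Z$.

**Short alternating cycles.** Next one may look for many disjoint short cycles whose flips are favorable. There are too few. An alternating cycle with $\ell$ unplanted edges is described by a sequence $v_1,\dots,v_{2\ell}$ with $v_{2i-1}v_{2i}\in H_0$, hence by at most $(nk)^\ell$ sequences, and its unplanted edges are all in $G$ with probability $(d/n)^\ell$. So the expected number is at most $(kd)^\ell$, bounded in $n$ for each fixed $\ell$. Cycles of bounded length involve only $O(1)$ edges in expectation. The competitors must use long cycles, and then one must control their weights and count them.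

**Demanding a nonnegative gain at each step.** Grow an alternating tree and keep a child only if $f(\text{unplanted})-f(\text{planted})\ge0$ for its own pair of edges. The tree is supercritical if $kd\,\pi_1>1$, where $\pi_1=\mathbb P(f(U)\ge f(V))$ with $U\sim\mathcal Q,V\sim\mathcal P$. In the Gaussian example with $a>0$, $f(U)-f(V)=a(U-V)\sim N(-a^2,2a^2)$. So $\pi_1$ is the probability that a standard normal is at least $a/\sqrt2$. For $x\ge0$ this tail is $\int_0^\infty\frac{1}{\sqrt{2\pi}}e^{-(x+u)^2/2}\mathrm du\le\frac12e^{-x^2/2}$, so $\pi_1\le\frac12e^{-a^2/4}=\frac12B^2$. Hence $kd\,\pi_1\le\rho/2$, and for $1<\rho\le2$ the tree is not supercritical although $\rho>1$. The factor $\frac12$ is lost at each step. If we test only once every $m$ steps, it should be lost only once per $m$ steps.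

The proof meets these points as follows. We test the weights once per block of $m$ steps, and grow trees of bounded size on both sides of $N=\Theta(n)$ planted edges, each with $M$ leaves per side. We then use the still unexamined pairs of leaves to link trees. This gives a directed random graph on $N$ nodes with mean degree $D$ proportional to $M$. Its cycle covers are counted by $\operatorname{per}(I+A)$, and each cycle cover gives a long-cycle competitor. Every tree that is used costs at most a fixed factor $e^{-C}$ in likelihood, with $C$ independent of $M$, while the number of cycle covers is roughly $(D/e)^N$. Taking $M$ large lets the count win.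

## 7. A lower bound on $\mathbb E\log\operatorname{per}(I+A)$

Jensen's inequality gives $\mathbb E\log\operatorname{per}\le\log\mathbb E\operatorname{per}$, the wrong direction for us. An exact entropy identity replaces it.

**Lemma 5.** Let $D\ge1$ and let $A$ be an $N\times N$ matrix with zero diagonal and i.i.d. Bernoulli$(D/N)$ off-diagonal entries, $N\ge2(D+1)$. Then
$$\mathbb E\log\operatorname{per}(I+A)\ge N(\log D-1)-D\log N-D-D^2 .$$

**Step 1 (the permanent as a posterior entropy).** Let $M^*$ be a uniform perfect matching of $K_{N,N}$, and let $\Gamma$ be $M^*$ together with each other edge independently with probability $D/N$. For a perfect matching $M\subset\Gamma$ the likelihood of $\Gamma$ given $M^*=M$ is $(D/N)^{e(\Gamma)-N}(1-D/N)^{N^2-e(\Gamma)}$, the same for all such $M$. So the posterior of $M^*$ is uniform over the perfect matchings of $\Gamma$. Relabeling one side so that $M^*$ is the identity, $\Gamma$ has biadjacency matrix distributed as $I+A$. Hence $\mathsf H(M^*\mid\Gamma)=\mathbb E\log\operatorname{per}(I+A)$.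

**Step 2 (the chain rule).** We compute the same entropy another way: $\mathsf H(M^*\mid\Gamma)=\mathsf H(M^*)+\mathsf H(\Gamma\mid M^*)-\mathsf H(\Gamma)$. Here $\mathsf H(M^*)=\log N!\ge N\log N-N$ and $\mathsf H(\Gamma\mid M^*)=(N^2-N)h(D/N)$. Each edge is in $\Gamma$ with probability $\frac1N+(1-\frac1N)\frac DN\le\frac{D+1}N\le\frac12$, and $h$ is increasing on $[0,\frac12]$, so subadditivity gives $\mathsf H(\Gamma)\le N^2h(\frac{D+1}N)$.

**Step 3 (arithmetic).** By (1),
$$\mathsf H(M^*\mid\Gamma)\ge N\log N-N+(N-1)D\Big(\log\frac ND+1-\frac DN\Big)-N(D+1)\Big(\log\frac N{D+1}+1\Big).$$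
The multiples of $\log N$ add up to $N+(N-1)D-N(D+1)=-D$. The constants without logarithm are $-N+(N-1)D-N(D+1)=-2N-D$. The term $-(N-1)D\cdot\frac DN$ is at least $-D^2$. The term $-(N-1)D\log D$ is at least $-ND\log D$ because $D\log D\ge0$. So
$$\mathsf H(M^*\mid\Gamma)\ge N\big[(D+1)\log(D+1)-D\log D-2\big]-D\log N-D-D^2 .$$
Finally $(D+1)\log(D+1)-D\log D=\int_D^{D+1}(\log x+1)\,\mathrm dx\ge\log D+1$. $\square$

## 8. Tilting to $\sqrt{pq}/B$ and the choice of the block length

From here to the end of Section 10, $\rho>1$; in particular $B>0$.

Let $U_i\sim\mathcal Q$, $V_i\sim\mathcal P$ be independent, let $S_m=\sum_{i=1}^m(f(U_i)-f(V_i))\in[-\infty,\infty)$, and let $\pi_m=\mathbb P(S_m\ge0)$. Section 3 showed $\pi_m\le B^{2m}$. We need the converse up to a subexponential factor.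

**Step 1 (change of measure).** The event $S_m\ge0$ is rare, and we pass to a law under which it is typical. Let $g=\sqrt{pq}/B$, a probability density. On $\{pq>0\}$, $q=Bg\,e^{-f/2}$ and $p=Bg\,e^{f/2}$. Restricting to the event that all $U_i,V_i$ lie in $\{pq>0\}$,
$$\pi_m\ge B^{2m}\,\mathbb E\big[e^{-\tilde S_m/2};\ \tilde S_m\ge0\big],\qquad\tilde S_m=\sum_{i=1}^m(f(\tilde U_i)-f(\tilde V_i)),\tag{7}$$
with $\tilde U_i,\tilde V_i$ i.i.d. of density $g$. The summands of $\tilde S_m$ are now symmetric.

**Step 2 (finite variance).** To use Chebyshev we bound the variance $\sigma^2$ of a summand. It is at most $2\,\mathbb E_gf^2=\frac2B\int\sqrt{pq}\,\log^2(p/q)\,\mathrm d\mu$. For $r\ge1$ the maximum of $r^{-1/2}\log^2r$ is $16e^{-2}$, at $\log r=4$, so $\sqrt r\log^2r\le16e^{-2}r$. Replacing $r$ by $1/r$, $\sqrt r\log^2r\le16e^{-2}$ for $r\le1$. So $\sqrt r\log^2r\le16e^{-2}(1+r)$ always. With $r=p/q$, the integral is at most $16e^{-2}\int(p+q)\,\mathrm d\mu=32e^{-2}<\infty$.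

**Step 3 (lower bound).** By Chebyshev $\mathbb P(|\tilde S_m|\le\sigma\sqrt{2m})\ge\frac12$, trivially so if $\sigma=0$. By symmetry $\mathbb P(0\le\tilde S_m\le\sigma\sqrt{2m})\ge\frac14$. Inserting this in (7),
$$\pi_m\ge\tfrac14B^{2m}e^{-\sigma\sqrt{m/2}},\qquad(kd)^m\pi_m\ge\tfrac14\rho^me^{-\sigma\sqrt{m/2}}\longrightarrow\infty\quad(m\to\infty).\tag{8}$$

**Step 4 (fixing the constants).** All of the following depend only on $k,d,\mathcal P,\mathcal Q$ and are chosen in this order.

* Fix $m$ with $(kd)^m\pi_m>1$, possible by (8). Then fix $\kappa\in(0,1)$ with $\nu:=(\kappa kd)^m\pi_m>1$. The factor $\kappa$ is room for losses in the exploration.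
* Fix $\eta>0$ with $1-(k+1)\eta>\kappa$. The exploration will touch at most $\eta n$ vertices. Put $n'=\lceil(1-(k+1)\eta)n\rceil$.
* Fix an integer $r$ so large that $\mathbb E\min(\mathrm{Poi}(d(1-(k+1)\eta)),r)>\kappa d$. Let $R$ have law $\min(\mathrm{Bin}(n',d/n),r)$. By Poisson convergence and boundedness, $\mathbb ER\ge\kappa d$ for all large $n$.
* Fix $C_0,C_2\ge0$ with $\alpha_0=\mathcal P(f\le C_0)>0$ and $\alpha_2=\mathcal Q(f\ge-C_2)>0$. This is possible because $B>0$ gives $\mathcal P(q>0)>0$ and $\mathcal Q(p>0)>0$. Put $C=C_0+C_2$.
* Put $J=(kr)^m$, $K_0=r(k+1)\sum_{j<m}(kr)^j$, $q_0=2(\nu-1)/J^2$, $s_0=\alpha_0q_0^2/4$.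

An integer $M\ge2k+2$ will be chosen last, in Section 10. Put $t=\lceil2M/(\nu-1)\rceil$ and $K_1=2+2tK_0$. Since $t\le2M/(\nu-1)+1$, we have $K_1\le C_3M$ with $C_3=2+2K_0\big(\frac2{\nu-1}+1\big)$, independent of $M$.

## 9. Growing alternating trees on both sides of planted edges

Fix $H^*=H_0$, an arbitrary $k$-regular graph, and let $N[y]$ be the closed neighborhood of $y$ in $H_0$, so $|N[y]|=k+1$. We reveal $(G,W)$ adaptively and keep a set $T$ of *touched* vertices, initially empty. The procedure will ensure $|T|\le\eta n$ always. Call $y$ *eligible* (at a given time) if $N[y]\cap T=\emptyset$. A vertex fails to be eligible only if it lies in $N[x]$ for some $x\in T$, so at most $(k+1)|T|$ vertices are not eligible. For $k=1$, $N[y]$ is $y$ and its partner, and $y$ is eligible when both are untouched.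

**Step 1 (processing one vertex).** The aim is a move whose outcome, given the past, has a law that does not depend on the past. To process a touched vertex $x$, scan $y=1,\dots,n$ in order. If $y$ is eligible at its turn, expose whether $\{x,y\}\in G$. If it is, *accept* $y$: reveal $W_{xy}$ and the weights of the $k$ planted edges at $y$, and add $N[y]$ to $T$. The $k$ planted neighbors $z$ of $y$ are the *children* of $x$ via $y$. Stop as soon as $n'$ pairs have been exposed or $r$ vertices accepted. Each vertex is processed at most once.

The scan never runs out of pairs. A vertex ineligible at its turn stays ineligible, because $T$ only grows, so at most $(k+1)\eta n$ vertices are ineligible at their turn. If the scan reached the end, the number of eligible turns would be an integer at least $(1-(k+1)\eta)n$, hence at least $n'$.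

Everything revealed is fresh. Let $y$ be eligible at its turn. Since $x\in T$, we have $x\notin N[y]$, so $y\ne x$ and $\{x,y\}\notin H_0$. An exposed pair consists of a vertex being processed and a vertex then scanned. The pair $\{x,y\}$ was not exposed before, because $x$ is processed only once and $y$, being untouched, was never processed. The planted edges at $y$ have both endpoints in $N[y]$, which is untouched, while every planted edge revealed so far has touched endpoints. So these weights were not revealed before either.

Consequently, given the past, the exposed pairs are fresh Bernoulli$(d/n)$ coins, and the number of accepted vertices has exactly the law of $R$. The revealed weights are independent of each other, of the past, and of this number, with law $\mathcal Q$ for unplanted and $\mathcal P$ for planted edges. The accepted closed neighborhoods are pairwise disjoint and disjoint from all vertices touched earlier.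

**Step 2 (a block of $m$ levels).** The aim is a supercritical offspring law that tests the weights only once per $m$ levels. From a touched, unprocessed $x$, process $x$, then all its children, and so on through levels $0,\dots,m-1$. A vertex $z_m$ of level $m$ is reached by a path $x=z_0,y_1,z_1,\dots,y_m,z_m$ with $z_{i-1}y_i$ unplanted and $y_iz_i$ planted. Call it *good* if
$$\sum_{i=1}^m\big(f(W_{z_{i-1}y_i})-f(W_{y_iz_i})\big)\ge0 .$$
Let $\mathsf L$ be the number of good vertices. The expected number of level-$m$ vertices is $(k\,\mathbb ER)^m$. Within a block the numbers of accepted vertices are independent of the weights, so each level-$m$ vertex is good with conditional probability $\pi_m$ given these numbers. Hence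
$$\mathbb E\mathsf L=(k\,\mathbb ER)^m\pi_m\ge(\kappa kd)^m\pi_m=\nu>1 .$$
Level $j$ has at most $(kr)^j$ vertices and each processing touches at most $r(k+1)$ vertices, so $\mathsf L\le J$ and at most $K_0$ vertices are touched. Given the past, $\mathsf L$ has a fixed law, which (for our fixed parameters) depends only on $n$.

**Step 3 (growing to $M$ leaves).** The aim is, with probability bounded below, a tree with $M$ unprocessed leaves. From a touched, unprocessed vertex $a$, start with the queue $(a)$. While the queue size is in $[1,M)$ and fewer than $t$ blocks have been run, remove the first element, run a block from it, and append its good level-$m$ vertices. *Success* means that the queue reaches size at least $M$; then the first $M$ elements are kept as *leaves*. As $M\ge2$, at least one block has been run, so $a$ is not a leaf. Queue elements at the end are unprocessed, and leaves will never be processed.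

**Claim.** For $M\ge M_0$, with $M_0$ depending only on $\nu$ and $J$, the success probability given the past is at least $q_0/2$.

*Proof.* After $j$ blocks the queue size is $Q_j=1+\sum_{i\le j}(\mathsf L_i-1)$ with $\mathsf L_i$ i.i.d.; extend this to an infinite walk. Reveal a Galton–Watson tree with offspring law $\mathsf L$ one individual at a time. The number of individuals waiting follows this walk until it hits $0$, and the tree is finite if and only if the walk hits $0$. So the walk avoids $0$ with probability equal to the survival probability $\theta$, and $\theta>0$ since $\mathbb E\mathsf L>1$. The extinction probability solves $1-\theta=\mathbb E(1-\theta)^{\mathsf L}$. Bonferroni's inequality $(1-\theta)^{\mathsf L}\le1-\mathsf L\theta+\binom{\mathsf L}2\theta^2$ gives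
$$\theta\ge\theta\,\mathbb E\mathsf L-\theta^2\,\mathbb E\tbinom{\mathsf L}2\ge\nu\theta-\tfrac{J^2}2\theta^2,$$
and dividing by $\theta$ gives $\theta\ge2(\nu-1)/J^2=q_0$. Next, $\mathbb EQ_t\ge1+t(\nu-1)\ge2M$ and $\operatorname{Var}Q_t\le tJ^2$, so by Chebyshev $\mathbb P(Q_t<M)\le tJ^2/M^2=O(1/M)$, which is at most $q_0/2$ for $M\ge M_0$. If the walk avoids $0$ and $Q_t\ge M$, the queue never empties and reaches size at least $M$ by block $t$, so the growth succeeds. This has probability at least $\theta-q_0/2\ge q_0/2$. $\square$

**Step 4 (many two-sided trees).** The aim is linearly many disjoint trees, each built around one planted edge. In each *attempt* take the smallest eligible vertex $b$ and a fixed $H_0$-neighbor $a$ of it. Both are untouched, so $W_{ab}$ is fresh. Touch $a,b$, reveal $W_{ab}$, grow from $a$, then grow from $b$. The attempt *succeeds* if $f(W_{ab})\le C_0$ and both growths succeed. Given the past, by the Claim, this has probability at least $\alpha_0(q_0/2)^2=s_0$ when $M\ge M_0$. An attempt touches at most $2+2tK_0=K_1$ vertices. Perform $\lfloor\eta n/K_1\rfloor$ attempts. Then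 $|T|\le\eta n$ throughout, as promised, and since $(k+1)\eta<1$ an eligible vertex always exists.

The number of successes stochastically dominates $\mathrm{Bin}(\lfloor\eta n/K_1\rfloor,s_0)$. Put $N=\big\lfloor\frac{s_0}2\lfloor\eta n/K_1\rfloor\big\rfloor$, a deterministic number. By Chebyshev the event $\mathcal E$ of at least $N$ successes has probability $1-o(1)$, uniformly in $H_0$. For large $n$,
$$N\ge\frac{s_0\eta n}{2C_3M}-2\ge\frac{c_1n}M,\qquad c_1=\frac{s_0\eta}{4C_3},\tag{9}$$
and $c_1$ does not depend on $M$.

**Step 5 (what a tree provides).** On $\mathcal E$ take the first $N$ successful attempts $i=1,\dots,N$, with root edges $a_ib_i$ and leaf sets $A_i$ (grown from $a_i$) and $B_i$ (grown from $b_i$), each of size $M$. All the sets $A_i,B_i$ are disjoint, because new vertices are always untouched when reached. For $z\in A_i$ and $z'\in B_i$, go from $z$ back to $a_i$, cross $a_ib_i$, and go out to $z'$. Outward from $a_i$ or $b_i$ the edges are unplanted, planted, …, planted, and $a_ib_i$ is planted. So this is a simple alternating path whose first and last edges are planted. Each block on it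 contributes at least $0$ to $\sum f(\text{unplanted})-\sum f(\text{planted})$, and the root edge contributes $-f(W_{a_ib_i})\ge-C_0$. So the total is at least $-C_0$, however many blocks the path has. Paths belonging to different $i$ are vertex-disjoint.

## 10. Linking leaves and counting cycle covers

**Step 1 (the link graph).** We find independent links between different trees. Every exposed unplanted pair contains a processed vertex, and leaves are never processed. So no pair of two leaves outside $H_0$ has been exposed, and given the exploration these pairs retain their original independent laws. For $i\ne j$ let $A_{ij}=1$ if some pair $\{z',z\}\notin H_0$ with $z'\in B_i$, $z\in A_j$ is in $G$ and has $f(W_{z'z})\ge-C_2$; in that case fix one such edge $e_{ij}$. Otherwise let $A_{ij}=0$, and let $A_{ii}=0$. For distinct ordered pairs $(i,j)$ the sets of vertex pairs involved are disjoint; in particular $(i,j)$ uses $B_i\times A_j$ and $(j,i)$ uses $B_j\times A_i$. So given the exploration the $A_{ij}$ are independent.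

Each vertex has only $k$ planted neighbors, so at least $M^2-kM\ge M^2/2$ pairs of $B_i\times A_j$ lie outside $H_0$. Using $1-e^{-x}\ge x/2$ for $0\le x\le1$ and then (9), for large $n$
$$\mathbb P(A_{ij}=1)\ge1-e^{-\alpha_2dM^2/(2n)}\ge\frac{\alpha_2dM^2}{4n}\ge\frac DN,\qquad D:=\tfrac14c_1\alpha_2d\,M,\tag{10}$$
where the probability is conditional on the exploration. The mean degree $D$ grows linearly in $M$.

**Step 2 (each cycle cover gives a competitor).** Let $\sigma$ be a permutation of $[N]$ with $A_{i\sigma(i)}=1$ whenever $\sigma(i)\ne i$. For each nontrivial cycle of $\sigma$, join the links $e_{i\sigma(i)}$ through the trees: in tree $i$, follow the alternating path from the endpoint of $e_{\sigma^{-1}(i)\,i}$ in $A_i$ to the endpoint of $e_{i\,\sigma(i)}$ in $B_i$. The tree paths begin and end with planted edges and the links are unplanted, so we obtain vertex-disjoint simple alternating cycles in $G$. Flipping them all turns $H_0$ into a $k$-factor $H_\sigma\subset G$. Each non-fixed $i$ contributes to $\log(L(H_\sigma)/L(H_0))$ one tree path, at least $-C_0$, and one link, at least $-C_2$, so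 at least $-C$ in total.

**Step 3 (distinct $\sigma$ give distinct competitors).** We must not count a competitor twice. The edges of $H_\sigma\setminus H_0$ are unplanted tree edges, each containing a processed vertex, and links. So among the edges outside $H_0$ that join two leaves, $H_\sigma$ contains exactly the links $e_{i\sigma(i)}$ with $\sigma(i)\ne i$. Each link determines its ordered pair $(i,\sigma(i))$, because the sets $A_j,B_j$ are disjoint. So $H_\sigma$ determines $\sigma$. Summing, on $\mathcal E$,
$$Z\ \ge\ \sum_\sigma e^{-C\,\#\{i:\sigma(i)\ne i\}}\ \ge\ e^{-CN}\operatorname{per}(I+A).\tag{11}$$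

**Step 4 (proof of Proposition 4).** It remains to let $M$ be large. The permanent is nondecreasing in nonnegative entries. By (10) and independence, given the exploration and on $\mathcal E$, we may couple $A$ with a matrix $A'\le A$ with zero diagonal and i.i.d. off-diagonal Bernoulli$(D/N)$ entries. Choose $M\ge\max(M_0,2k+2)$ so large that $D\ge e^{C+2}$; this is possible because $C,c_1,\alpha_2,d$ do not depend on $M$. With $M$ and $D$ now fixed, $N\ge2(D+1)$ for large $n$. Since $\log Z\ge0$ always, (11) and Lemma 5 give
$$\mathbb E[\log Z\mid H^*=H_0]\ge\mathbb P(\mathcal E)\big[N(\log D-1-C)-D\log N-D-D^2\big]\ge(1-o(1))\big(N-O(\log n)\big)\ge\frac{c_1}{2M}\,n$$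
for large $n$, uniformly in $H_0$. This proves Proposition 4, and with it Theorem 1(b) and the "if and only if" in Theorem 2(a). $\square$

## 11. From expectation to probability: the strong converse

Let $\rho>1$ and $\tau>0$. Theorem 2(c) asks that $\log Z$ be linear in $n$ with probability near $1$, not only in mean. We keep the construction above, with $A'\le A$, for any $M\ge\max(M_0,2k+2)$ with $D>1$; $M$ is chosen in Step 3.

**Step 1 (the permanent is near its row-sum bound).** A lower bound on the mean becomes one in probability if a deterministic upper bound has nearly the same mean. Let $d_i\ge1$ be the row sums of $I+A'$ and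
$$Y=\sum_i\log d_i-\log\operatorname{per}(I+A').$$
The permanent is at most the product of the row sums, so $Y\ge0$. By Jensen, $\mathbb E\log d_i\le\log(1+D)$. So by Lemma 5, $\mathbb EY\le N\big(\log(1+\frac1D)+1\big)+O(\log N)\le2N$ for large $N$, because $\log2+1<2$. By Markov's inequality $\mathbb P(Y>\frac14N\log D)\le8/\log D$.

**Step 2 (the row sums).** We show that $\sum_i\log d_i$ is large. The $d_i$ are i.i.d. with law $1+\mathrm{Bin}(N-1,D/N)$. For $N\ge D$ their mean $1+D-\frac DN$ is at least $D$ and their variance at most $D$, so Chebyshev gives $\mathbb P(d_i<D/2)\le4/D\le5/D$. As $\log d_i\ge0$,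
$$\mathbb E\log d_i\ge\Big(1-\frac5D\Big)\log\frac D2\ge\frac34\log D\qquad\text{if }D\ge D_0$$
for a suitable absolute constant $D_0\ge10$, since the ratio of the middle term to $\log D$ tends to $1$. Moreover $\log^2x\le x$ for $x\ge1$ (the maximum of $x^{-1}\log^2x$ there is $4e^{-2}<1$), so $\operatorname{Var}(\log d_i)\le\mathbb E\log^2d_i\le\mathbb Ed_i\le1+D$. By Chebyshev, $\sum_i\log d_i\ge\frac58N\log D$ with probability $1-o(1)$.

**Step 3 (a lower bound on $\log Z$ in probability).** We combine these with (11). If $D\ge\max(D_0,e^{8C})$, then $CN\le\frac18N\log D$. Off events of total probability at most $\frac8{\log D}+o(1)$,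
$$\log Z\ge-CN+\log\operatorname{per}(I+A')\ge\big(\tfrac58-\tfrac14-\tfrac18\big)N\log D=\tfrac14N\log D .$$
Here we used $\mathbb P(\mathcal E)=1-o(1)$. So for large $n$, uniformly in $H_0$, $\mathbb P(\log Z\ge\frac14N\log D\mid H^*=H_0)\ge1-\frac9{\log D}$. Choose $M$, and hence $D$, so large that also $9/\log D\le\tau/2$. With (9) and $c=\frac{c_1\log D}{4M}>0$, we get $\mathbb P(\log Z<cn)\le\tau/2$ for all large $n$.

**Step 4 (no estimator finds a ball of large posterior mass).** Let $\hat H$ be any estimator. We may take it deterministic: the bound below holds for each value of its extra randomness, with the same constants, and can be averaged. Let $K=k+d$. Since $\mathbb Ee(G)\le Kn/2$ and $\operatorname{Var}e(G)\le dn/2$, Chebyshev gives $\mathbb P(e(G)>Kn)=o(1)$. Recall $\mu(H^*)=1/Z$. Splitting off the events $\log Z<cn$ and $e(G)>Kn$ and then conditioning on $(G,W)$,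
$$\mathbb P(|\hat H\Delta H^*|\le\varepsilon n)\le\frac\tau2+o(1)+\mathbb E\Big[\mathbf 1_{\{e(G)\le Kn\}}\sum_{\substack{H\subset G,\ |H\Delta\hat H|\le\varepsilon n,\\ \mu(H)\le e^{-cn}}}\mu(H)\Big].\tag{12}$$
Each $H$ in the sum is determined by $H\Delta(\hat H\cap E(G))$, a subset of $E(G)$ of size at most $\varepsilon n$. To count such subsets, note that for $0<x\le N'$, since $(x/N')^x\le(x/N')^j$ for $j\le x$,
$$\sum_{j\le x}\binom{N'}j\le\Big(\frac{N'}x\Big)^x\sum_j\binom{N'}j\Big(\frac x{N'}\Big)^j=\Big(\frac{N'}x\Big)^x\Big(1+\frac x{N'}\Big)^{N'}\le\Big(\frac{eN'}x\Big)^x .$$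
Apply this with $N'=\lfloor Kn\rfloor$, $x=\varepsilon n$, $0<\varepsilon\le K/2$, and $n$ large. The last expression is increasing in $N'$, so on $\{e(G)\le Kn\}$ the sum in (12) is at most
$$e^{-cn}\Big(\frac{eK}\varepsilon\Big)^{\varepsilon n}.$$
Choose $\varepsilon\in(0,K/2]$ with $\varepsilon\log(eK/\varepsilon)\le c/2$. Then the expectation in (12) is at most $e^{-cn/2}$, and
$$\mathbb P(|\hat H\Delta H^*|\le\varepsilon n)\le\frac\tau2+o(1)\le\tau$$
for all large $n$, with an $o(1)$ that does not depend on the estimator. This proves Theorem 2(c). $\square$
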